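\title{Affine Baire-one extensions do not force a Lindel\"of extreme boundary}

\begin{abstract}
Let $X$ be a compact convex subset of a locally convex space. It has been conjectured that every bounded continuous function on the set $\operatorname{ext}X$ of extreme points extends to an affine Baire-one function on $X$ if and only if $X$ is a Choquet simplex and $\operatorname{ext}X$ is Lindel\"of. We disprove this in ZFC: there is a simplex with the extension property whose set of extreme points is separable, locally compact, and contains a closed discrete subset of cardinality continuum. We also show that the extension property implies that $X$ is a simplex, that $\operatorname{ext}X$ is an intersection of Baire subsets of $X$, and that every discrete family of nonempty open subsets of $\operatorname{ext}X$ is countable. Consequently the conjectured equivalence holds when $\operatorname{ext}X$ is paracompact.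
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All topological spaces are Hausdorff and all functions are real-valued. Throughout, $X$ is a nonempty compact convex subset of a real locally convex space, and $\operatorname{ext}X$ is the set of its extreme points with the topology inherited from $X$. For a space $E$, we write $C_b(E)$ for the space of bounded continuous functions on $E$ with the supremum norm. A function is \emph{Baire-one} if it is the pointwise limit of a sequence of continuous functions. The \emph{Baire sets} of a space form the $\sigma$-algebra generated by the zero sets of continuous functions. A space is \emph{Lindel\"of} if every open cover has a countable subcover, and $\mathfrak c=2^{\aleph_0}$.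

We ask when a function given on $\operatorname{ext}X$ is the restriction of an affine function on $X$. The natural tool is integral representation. The \emph{barycenter} of a Radon probability measure $\mu$ on $X$ is the point $x\in X$ with $\ell(x)=\int\ell\,d\mu$ for every continuous linear functional $\ell$. In the \emph{Choquet order}, $\mu\prec\nu$ means that $\int k\,d\mu\le\int k\,d\nu$ for every continuous convex $k:X\to\mathbb R$; the measure $\nu$ then has the same barycenter as $\mu$ and is more spread out. A measure $\mu$ is \emph{maximal} if $\mu\prec\nu$ implies $\nu=\mu$, and $X$ is a \emph{Choquet simplex} if every point of $X$ is the barycenter of exactly one maximal probability measure. We use three standard facts; see \cite[Ch.~I]{Alfsen} and \cite{Phelps}.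
\begin{itemize}
\item[(F1)] (Choquet) An affine Baire-one function $F$ on $X$ is bounded, and $F(x)=\int F\,d\mu$ for every Radon probability measure $\mu$ with barycenter $x$.
\item[(F2)] (Choquet--Bishop--de Leeuw) Every $x\in X$ is the barycenter of a maximal measure, and a maximal probability measure $\mu$ satisfies $\mu(B)=1$ for every Baire set $B\supset\operatorname{ext}X$.
\item[(F3)] (Bauer) A point $x$ is extreme if and only if $\delta_x$ is the only probability measure with barycenter $x$.
\end{itemize}

If $X$ is a triangle, every function on the vertices has an affine extension. If $X$ is a square with vertices $a,b,c,d$ in cyclic order, an affine function satisfies $F(a)+F(c)=F(b)+F(d)$, because the center is the barycenter of two different measures on the vertices; so not every function on the vertices extends. This suggests that $X$ has to be a simplex, and that the extension of $f$ should be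
\[
x\longmapsto\int_{\operatorname{ext}X}f\,d\mu_x ,
\]
where $\mu_x$ is the maximal measure with barycenter $x$. By (F2), the rule $B\cap\operatorname{ext}X\mapsto\mu_x(B)$ is a well-defined measure on the traces of Baire sets of $X$, so the integral makes sense as soon as the sets $\{f>a\}$ are such traces. The Lindel\"of property guarantees this. Indeed, $\{f>a\}=\bigcup_n\{f\ge a+1/n\}$ is a countable union of closed subsets of $\operatorname{ext}X$, hence Lindel\"of; it is covered by complements of zero sets of $X$ whose traces lie in $\{f>a\}$, and countably many of them suffice. One cannot expect the extension to be continuous when $\operatorname{ext}X$ is not closed (Example~\ref{ex:one}), and Baire-one is the next class of functions. This leads to the following two conditions.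
\begin{itemize}
\item[(SL)] $X$ is a Choquet simplex and $\operatorname{ext}X$ is Lindel\"of.
\item[(EP)] Every $f\in C_b(\operatorname{ext}X)$ extends to an affine Baire-one function on $X$.
\end{itemize}
It is known that (SL) implies (EP). The conjecture posed in \cite{Remark} is that the two conditions are equivalent for every $X$, that is, that (EP) implies (SL). The conjecture is false.

\begin{theorem}\label{thm:counter}
There is, in ZFC, a compact convex subset $X$ of a locally convex space such that
\begin{itemize}
\item[(a)] every $f\in C_b(\operatorname{ext}X)$ extends to an affine Baire-one function on $X$, which is even the pointwise limit of a uniformly bounded sequence of continuous affine functions on $X$;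
\item[(b)] $\operatorname{ext}X$ contains a closed discrete subset of cardinality $\mathfrak c$, so it is not Lindel\"of.
\end{itemize}
Moreover, $\operatorname{ext}X$ is separable and locally compact, and $X$ is a Choquet simplex.
\end{theorem}

A good part of (SL) does follow from (EP). A family of subsets of a space $E$ is \emph{discrete} if every point of $E$ has a neighborhood that meets at most one member of the family. A completely regular space is \emph{realcompact} if it is homeomorphic to a closed subspace of a power of $\mathbb R$, and a space is \emph{paracompact} if every open cover has a locally finite open refinement.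

\begin{theorem}\label{thm:positive}
Suppose that $X$ satisfies \textup{(EP)}, and let $E=\operatorname{ext}X$. Then:
\begin{itemize}
\item[(i)] $X$ is a Choquet simplex.
\item[(ii)] Every $x\in X\setminus E$ lies in a Baire subset of $X$ disjoint from $E$. In particular, $E$ is an intersection of Baire subsets of $X$, hence realcompact.
\item[(iii)] Every discrete family of nonempty open subsets of $E$ is countable.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:para}
For every compact convex set $X$, condition \textup{(SL)} holds if and only if \textup{(EP)} holds and $\operatorname{ext}X$ is paracompact. In particular, \textup{(SL)} and \textup{(EP)} are equivalent whenever $\operatorname{ext}X$ is metrizable.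
\end{corollary}

By Theorem~\ref{thm:counter}, paracompactness cannot be dropped from the corollary, and (iii) cannot be strengthened to ``closed discrete subsets of $E$ are countable'', even for $E$ separable and locally compact.

We prove Theorem~\ref{thm:positive} and Corollary~\ref{cor:para} first, in Section~\ref{sec:positive}, because the point at which that argument stops shows what a counterexample must look like. Sections~\ref{sec:state}--\ref{sec:diag} contain the counterexample; they use Section~\ref{sec:positive} only to see that $X$ is a simplex. The known implication (SL)$\Rightarrow$(EP) is used once, in the proof of the corollary.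

We write $2^{<\omega}$ and $2^\omega$ for the sets of finite and of infinite $0$--$1$ sequences, $|s|$ for the length of a finite sequence $s$, and $x|n$ for the initial segment of length $n$ of a sequence $x$.

\section{Consequences of the extension property}\label{sec:positive}

In this section $E=\operatorname{ext}X$. Continuous functions on $X$ are measurable with respect to the Baire sets, and so are their pointwise limits. Hence a set defined by countably many equalities, inequalities and limit relations between Baire-one functions is a Baire set, and by (F2) such a set has full measure for every maximal measure as soon as it contains $E$. Together with (F1), this transfers information from $E$ to all of $X$.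

\begin{lemma}\label{lem:T}
Assume \textup{(EP)}. Each $f\in C_b(E)$ has a unique affine Baire-one extension $Tf$. The map $T$ is linear and positive, and $|Tf|\le\|f\|$. If $f_n,f\in C_b(E)$ are uniformly bounded and $f_n\to f$ pointwise on $E$, then $Tf_n\to Tf$ pointwise on $X$.
\end{lemma}

\begin{proof}
Fix $x\in X$ and a maximal measure $\mu$ with barycenter $x$. By (F1), $F(x)=\int F\,d\mu$ for every affine Baire-one function $F$. If $F_1,F_2$ are two extensions of $f$, then $\{F_1=F_2\}$ is a Baire set containing $E$, so $F_1=F_2$ $\mu$-almost everywhere and $F_1(x)=F_2(x)$. A linear combination of extensions is an affine Baire-one extension of the linear combination, so uniqueness gives linearity. The set $\{|Tf|\le\|f\|\}$, and the set $\{Tf\ge0\}$ when $f\ge0$, is a Baire set containing $E$; integrating against $\mu$ gives the bound and positivity at $x$. Finally, $\{Tf_n\to Tf\}$ is a Baire set containing $E$ and the functions $Tf_n$ are uniformly bounded, so $Tf_n(x)=\int Tf_n\,d\mu\to\int Tf\,d\mu=Tf(x)$ by dominated convergence.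
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}\,(i)]
Let $\mu$ be a maximal measure with barycenter $x$ and let $h\in C(X)$. The Baire set $\{T(h|_E)=h\}$ contains $E$, so
\begin{equation}\label{eq:maximal}
\int h\,d\mu=\int T(h|_E)\,d\mu=T(h|_E)(x).
\end{equation}
The right side depends only on $h$ and $x$. A Radon measure on $X$ is determined by its integrals of continuous functions, so there is only one maximal measure with barycenter $x$.
\end{proof}

For (ii) and (iii) we have to pass from $X$, which need not be metrizable, to a metrizable space. This is possible because a Baire set, or a sequence of Baire-one functions, involves only countably many continuous functions.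

\begin{lemma}\label{lem:factor}
Let $Z$ be a compact space.
\begin{itemize}
\item[(a)] If $\Phi_s$, $s\in S$, are countably many Baire-one functions on $Z$, then there are a continuous map $q$ of $Z$ onto a compact metrizable space $Y$ and Borel functions $v_s$ on $Y$ with $\Phi_s=v_s\circ q$.
\item[(b)] Every Baire subset of $Z$ is Lindel\"of.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Write $\Phi_s=\lim_k u_{s,k}$ with $u_{s,k}\in C(Z)$, and put $q=(u_{s,k})_{s,k}:Z\to\mathbb R^{S\times\omega}$ and $Y=q(Z)$. For $y=q(z)$ the coordinates $y_{s,k}=u_{s,k}(z)$ converge to $\Phi_s(z)$ as $k\to\infty$. So $v_s(y)=\lim_k y_{s,k}$ exists on $Y$, is a Borel function, and satisfies $v_s\circ q=\Phi_s$.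

(b) The sets $q^{-1}(B')$, with $q:Z\to\mathbb R^\omega$ continuous and $B'\subset q(Z)$ Borel, form a $\sigma$-algebra, since countably many maps $q$ combine into one; this $\sigma$-algebra contains the zero sets. So every Baire set has the form $B=q^{-1}(B')$. Let $B$ be covered by open subsets of $Z$. For $y\in B'$, finitely many of them cover the compact fiber $q^{-1}(y)$; let $O_y$ be their union. The set $V_y=q(Z)\setminus q(Z\setminus O_y)$ is an open neighborhood of $y$ in $q(Z)$ with $q^{-1}(V_y)\subset O_y$. Since $B'$ has a countable base, countably many $V_y$ cover $B'$, and the corresponding $O_y$ cover $B$.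
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}\,(ii)]
Suppose that $x\in X$ lies in every Baire set containing $E$; we show that $x\in E$. Let $\mu$ be the maximal measure with barycenter $x$. For $h\in C(X)$ the Baire set $\{T(h|_E)=h\}$ contains $E$, hence $x$, and \eqref{eq:maximal} gives $\int h\,d\mu=h(x)$. Thus $\mu=\delta_x$, so $\delta_x$ is maximal. If $\nu$ is any probability measure with barycenter $x$, then $k(x)\le\int k\,d\nu$ for continuous convex $k$ by Jensen's inequality, that is, $\delta_x\prec\nu$; maximality gives $\nu=\delta_x$. By (F3), $x\in E$.

So for each $x\in X\setminus E$ there is a Baire set $B_x\supset E$ with $x\notin B_x$. The Baire set $X\setminus B_x$ contains $x$ and is disjoint from $E$, and $E=X\cap\bigcap_{x\notin E}B_x$. Each $B_x$ is Lindel\"of by Lemma~\ref{lem:factor}(b). Completely regular Lindel\"of spaces are realcompact, and an intersection of realcompact subspaces is realcompact \cite[8.2 and 8.9]{GJ}.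
\end{proof}

The proof of (iii) is a definability argument. An uncountable discrete family of open sets carries uncountably many bump functions, and every sum of these bumps is continuous. We index the bumps by a set $J\subset2^\omega$ and sum them along the binary tree. This produces only countably many functions, and their Baire-one extensions define $J$ in so simple a way that $J$ must be analytic; but $J$ can be chosen not to be.

Recall that a subset of $2^\omega$ is \emph{perfect} if it is closed and has no isolated points; there are $\mathfrak c$ nonempty perfect sets, each of cardinality $\mathfrak c$. The projection to $2^\omega$ of a Borel subset of $2^\omega\times Y$, with $Y$ compact metrizable, is an \emph{analytic} set, and by the perfect set theorem an uncountable analytic set contains a nonempty perfect set. A set $J\subset2^\omega$ of cardinality $\aleph_1$ that contains no nonempty perfect set is obtained from the construction of a Bernstein set: list the nonempty perfect sets as $\{P_\alpha:\alpha<\mathfrak c\}$, choose recursively two distinct points $x_\alpha,y_\alpha\in P_\alpha$ not chosen before, and put $J=\{x_\alpha:\alpha<\omega_1\}$; then $y_\alpha\in P_\alpha\setminus J$ for all $\alpha$.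 This $J$ is not analytic.

\begin{proof}[Proof of Theorem~\ref{thm:positive}\,(iii)]
Suppose that there is an uncountable discrete family of nonempty open subsets of $E$. A subfamily of a discrete family is discrete, so we may assume that it has $\aleph_1$ members and index it as $\{U_t:t\in J\}$, with $J$ as above. The sets $U_t$ are pairwise disjoint. Since $E$ is a subspace of a compact space, it is completely regular, and we can choose $e_t\in U_t$ and a continuous $b_t:E\to[0,1]$ with $b_t(e_t)=1$ and $b_t=0$ off $U_t$. For $s\in2^{<\omega}$ put
\[
f_s=\sum\{b_t:\ t\in J,\ t \text{ extends } s\}.
\]
Every point of $E$ has a neighborhood that meets at most one $U_t$, and on it $f_s$ equals $b_t$ or $0$. Hence $f_s$ is continuous with values in $[0,1]$; this is the only use of discreteness. Let $\Phi_s=Tf_s$. We claim that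
\begin{equation}\label{eq:J}
J=\{t\in2^\omega:\ \text{there is } x\in X \text{ with } \Phi_{t|n}(x)=1 \text{ for all } n\}.
\end{equation}
If $t\in J$, then $x=e_t$ works, since $\Phi_{t|n}(e_t)=f_{t|n}(e_t)=b_t(e_t)=1$. Let $t\notin J$. For $e\in E$ there is at most one $t'\in J$ with $b_{t'}(e)\ne0$, and $t'$ does not extend $t|n$ for large $n$ because $t'\neq t$. So $f_{t|n}\to0$ pointwise on $E$, and Lemma~\ref{lem:T} gives $\Phi_{t|n}(x)\to0$ for every $x\in X$. Thus $t$ is not in the right side of \eqref{eq:J}.

Let $q:X\to Y$ and $v_s$ be as in Lemma~\ref{lem:factor}(a). By \eqref{eq:J}, $J$ is the projection to $2^\omega$ of the Borel set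
\[
\bigcap_{n}\ \bigcup_{|s|=n}\ \{t\in 2^\omega:t|n=s\}\times\{y\in Y:v_s(y)=1\}\ \subset\ 2^\omega\times Y .
\]
So $J$ is analytic, a contradiction.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:para}]
If (SL) holds, then (EP) holds by the known implication, and $E$ is paracompact because regular Lindel\"of spaces are paracompact. Conversely, let (EP) hold with $E$ paracompact. By (i), $X$ is a simplex. By Stone's theorem, every open cover of the paracompact space $E$ has an open refinement $\bigcup_n\mathcal V_n$ in which every $\mathcal V_n$ is a discrete family. By (iii), each $\mathcal V_n$ has only countably many nonempty members, so the refinement is countable, and choosing for each of its members a member of the original cover that contains it gives a countable subcover. Hence $E$ is Lindel\"of and (SL) holds. The last statement follows because metrizable spaces are paracompact.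
\end{proof}

\begin{remark}\label{rem:shape}
The proof of (iii) needs many continuous functions on $E$, and a closed discrete set of points does not by itself provide them. Suppose that $E$ has a countable dense set $N$ and a closed discrete subset $Z$ of cardinality $\mathfrak c$. Then (iii) holds trivially, since disjoint nonempty open sets contain different points of $N$, and $E$ is not Lindel\"of, since its closed subspace $Z$ is not. A continuous function on $E$ is determined by its values on $N$, so $|C_b(E)|\le\mathfrak c$, while there are $2^{\mathfrak c}$ functions $Z\to\{0,1\}$; by Tietze's theorem such an $E$ is not normal. The bound $|C_b(E)|\le\mathfrak c$ is what we exploit: there are few enough candidates for continuous functions on $E$ to handle them one at a time in a recursion of length $\mathfrak c$.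
\end{remark}

\section{State spaces, and one split point}\label{sec:state}

To prescribe $\operatorname{ext}X$ we build $X$ from a compact space $K$ and a space of continuous functions on $K$. Let $H\subset C(K)$ be a linear subspace that contains the constants and separates the points of $K$. Its \emph{state space} is
\[
X_H=\{\varphi\in H^*:\ \|\varphi\|=\varphi(1)=1\}
\]
with the weak$^*$ topology, and $\iota:K\to X_H$ is the evaluation map $\iota(x)(h)=h(x)$. A point $e\in K$ is a \emph{peak point} if some $h\in H$ satisfies $h(x)<h(e)$ for all $x\ne e$.

\begin{lemma}\label{lem:state}
The set $X_H$ is a compact convex subset of the locally convex space $(H^*,\text{weak}^*)$, and $\iota$ is a homeomorphic embedding. Moreover: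
\begin{itemize}
\item[(a)] $\operatorname{ext}X_H\subset\iota(K)$.
\item[(b)] If $e$ is a peak point, then $\iota(e)\in\operatorname{ext}X_H$. If $y\ne z$ and $h(x)=\frac12(h(y)+h(z))$ for all $h\in H$, then $\iota(x)\notin\operatorname{ext}X_H$.
\item[(c)] If $h_k\in H$ are uniformly bounded and $h_k\to g$ pointwise on $K$, then the continuous affine functions $\varphi\mapsto\varphi(h_k)$ are uniformly bounded and converge pointwise on $X_H$ to an affine function $F$ with $F\circ\iota=g$.
\end{itemize}
\end{lemma}

\begin{proof}
We have $X_H=\{\varphi:\|\varphi\|\le1,\ \varphi(1)=1\}$, a convex weak$^*$ closed subset of the unit ball, which is weak$^*$ compact. The map $\iota$ is continuous and injective on a compact space, hence an embedding. By the Hahn--Banach and Riesz theorems, each $\varphi\in X_H$ has the form $\varphi(h)=\int_Kh\,d\mu$ for a signed Radon measure $\mu$ with $|\mu|(K)=1=\mu(K)$, that is, for a probability measure $\mu$; we say that $\mu$ represents $\varphi$. In particular $\varphi(h)\le\max h$.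

(a) If some $\varphi\in X_H$ were outside the closed convex hull of $\iota(K)$, it could be strictly separated from it by a weak$^*$ continuous functional, which is the evaluation at some $h\in H$; this would give $\varphi(h)>\max h$. So $X_H$ is the closed convex hull of the compact set $\iota(K)$. Milman's theorem states that the extreme points of a compact convex set lie in every closed subset whose closed convex hull is the whole set, and (a) follows.

(b) Let $h$ peak at $e$ and let $\iota(e)=\frac12(\varphi+\psi)$ with $\varphi,\psi\in X_H$. Then $\varphi(h),\psi(h)\le h(e)$ and their average is $h(e)$, so both equal $h(e)$. A measure $\mu$ representing $\varphi$ satisfies $\int(h(e)-h)\,d\mu=0$ with an integrand that is positive off $e$; so $\mu=\delta_e$ and $\varphi=\iota(e)$. The same holds for $\psi$. In the second statement, $\iota(x)$ is the midpoint of the distinct points $\iota(y)$ and $\iota(z)$.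

(c) We have $|\varphi(h_k)|\le\|h_k\|$, and if $\mu$ represents $\varphi$, then $\varphi(h_k)=\int h_k\,d\mu\to\int g\,d\mu$ by dominated convergence. A pointwise limit of affine functions is affine, and $F(\iota(x))=\lim_kh_k(x)=g(x)$.
\end{proof}

So the extension problem for $X_H$ becomes a problem on $K$: approximate a given function by a bounded sequence in $H$. The next example is the building block of the construction.

\begin{example}\label{ex:one}
Let $K_0$ consist of three disjoint sequences of isolated points and their three limits: $a_l\to p^+$, $b_l\to p^-$, $z_l\to p^0$ $(l\ge1)$. Let $H_0$ be the space of $h\in C(K_0)$ with $h(p^0)=\frac12(h(p^+)+h(p^-))$. It contains the indicator function of each isolated point and the function $w$ with $w(a_l)=1-1/l$, $w(b_l)=-(1-1/l)$, $w(p^\pm)=\pm1$, $w(z_l)=w(p^0)=0$. These functions separate points; the indicators peak at the isolated points, and $\pm w$ peaks at $p^\pm$. By Lemma~\ref{lem:state}, $\operatorname{ext}X_{H_0}$ is a copy of $E_0=K_0\setminus\{p^0\}$.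

Making $p^0$ a midpoint has removed it from the set of extreme points, and the sequence $(z_l)$ is now closed and discrete in $E_0$. A function $f\in C_b(E_0)$ converges along $(a_l)$ and $(b_l)$ but is an arbitrary bounded function on $(z_l)$; if $f(z_l)=(-1)^l$, then $f$ has no continuous extension to $K_0$, let alone to $X_{H_0}$. An affine extension must take at $p^0$ the value $m=\frac12(f(p^+)+f(p^-))$. Let $g=f$ on $E_0$ and $g(p^0)=m$. Let $h_k$ agree with $g$ at the three limit points and at the first $k$ terms of each sequence, and let it be constant, equal to $f(p^+)$, $f(p^-)$, $m$ respectively, on the three tails. Then $h_k\in H_0$, $|h_k|\le\|f\|$ and $h_k\to g$ pointwise, so $f$ has an affine Baire-one extension by Lemma~\ref{lem:state}(c).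

It is useful to split $h_k$ into two parts. Let $j=\frac12(f(p^+)-f(p^-))$ be half of the jump between $p^-$ and $p^+$. Then $h_k=G_k+r_k$, where $G_k$ equals $f$ at the first $k$ terms of each sequence and $m$ everywhere else, while $r_k$ equals $j$ on $\{p^+\}\cup\{a_l:l>k\}$, equals $-j$ on $\{p^-\}\cup\{b_l:l>k\}$, and vanishes elsewhere. The \emph{average part} $G_k$ does not distinguish $p^+,p^-,p^0$: it is a continuous function on the quotient in which these points are identified. The \emph{jump part} $r_k$ is supported by shrinking neighborhoods of $p^\pm$.
\end{example}

In the example $E_0$ is countable, hence Lindel\"of. We now perform the same splitting at $\mathfrak c$ points at once, over a single countable set of isolated points, so that the points $p^\pm$ themselves form the large closed discrete set of Remark~\ref{rem:shape}.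

\section{Splitting every point of the Cantor set}\label{sec:K}

Let $N=2^{<\omega}$, $\Delta=2^\omega$ and $M=N\cup\Delta$. For $s\in N$ let $[s]$ be the set of all $x\in M$ that extend $s$. For $x\ne y$ in $M$ put $d(x,y)=2^{-n}$, where $n$ is the length of the longest common initial segment of $x$ and $y$. Padding finite sequences by the symbol $2$ identifies $M$ with the closed set of those sequences in $\{0,1,2\}^\omega$ in which a $2$ is followed only by $2$'s, and $d$ with the usual metric of $\{0,1,2\}^\omega$. So $M$ is a compact metric space, $N$ is a countable dense set of isolated points, $\Delta$ is the Cantor set, the sets $[s]$ are clopen, and the sets $[c|n]$ form a neighborhood base at $c\in\Delta$.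

An infinite set $A\subset N$ \emph{converges to} $c\in\Delta$ if every neighborhood of $c$ contains all but finitely many elements of $A$. Then $\{c\}\cup A$ is compact, hence closed in $M$; and two sets that converge to different points have finite intersection. A \emph{splitting system} assigns to every $c\in\Delta$ two disjoint infinite sets $A_c^+,A_c^-\subset N$ that converge to $c$. In this section and the next the splitting system is arbitrary; it is chosen in Section~\ref{sec:diag}.

Replace each $c\in\Delta$ by three points, which play the roles of $p^+,p^-,p^0$:
\[
K=N\cup(\Delta\times\{+,-,0\}),\qquad \pi:K\to M,\quad \pi(n)=n,\quad\pi(c,i)=c .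
\]
Put $P_c^\pm=\{(c,\pm)\}\cup A_c^\pm$. The \emph{basic neighborhoods} are: of $n\in N$, the set $\{n\}$; of $(c,\pm)$, the sets $P_c^\pm\setminus F$ with $F\subset N$ finite; of $(c,0)$, the sets
\[
W(c,U)=\pi^{-1}(U)\setminus(P_c^+\cup P_c^-),\qquad U\ni c\ \text{ open in } M .
\]
Call $O\subset K$ open if it contains a basic neighborhood of each of its points. This is a topology, because the basic neighborhoods of a point are closed under finite intersections; for $(c,0)$ note that $W(c,U)\cap W(c,U')=W(c,U\cap U')$. In words, $A_c^\pm$ is a sequence converging to $(c,\pm)$, and everything else that approaches $c$ in $M$ approaches $(c,0)$ in $K$. In particular $W(c,U)$ contains the whole fiber $\pi^{-1}(c')$ for each $c'\in U\cap\Delta$ with $c'\ne c$.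

\begin{lemma}\label{lem:K}
The map $\pi$ is continuous, all basic neighborhoods are open, the sets $P_c^\pm\setminus F$ with $F\subset N$ finite are clopen, and $K$ is a compact Hausdorff space.
\end{lemma}

\begin{proof}
\emph{Continuity of $\pi$.} Let $U\subset M$ be open and $c\in U\cap\Delta$. Then $\pi^{-1}(U)$ contains $W(c,U)$ and the sets $P_c^\pm\setminus(A_c^\pm\setminus U)$, where $A_c^\pm\setminus U$ is finite. Points of $N$ are isolated. So $\pi^{-1}(U)$ is open.

\emph{Basic neighborhoods are open.} The set $P_c^\pm\setminus F$ consists of $(c,\pm)$, of which it is a basic neighborhood, and of isolated points. The set $W(c,U)$ consists of $(c,0)$, of isolated points, and of points $(c',i)$ with $c'\in U$, $c'\ne c$. The latter lie in $\pi^{-1}(U')\subset W(c,U)$, where $U'=U\setminus(\{c\}\cup A_c^+\cup A_c^-)$ is open in $M$; and $\pi^{-1}(U')$ is open.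

\emph{Clopen sets.} The complement of $P_c^\pm$ contains the neighborhood $W(c,M)$ of $(c,0)$, the neighborhood $P_c^\mp$ of $(c,\mp)$ (as $A_c^+\cap A_c^-=\emptyset$), and the open set $\pi^{-1}(M\setminus(\{c\}\cup A_c^\pm))$, which contains all $(c',i)$ with $c'\neq c$; its remaining points are isolated. So $P_c^\pm$ is closed. A finite set $F\subset N$ is clopen in $M$, so $F=\pi^{-1}(F)$ is clopen in $K$.

\emph{Hausdorff property.} Points in different fibers of $\pi$ are separated by preimages of disjoint open sets. The three points of $\pi^{-1}(c)$ are separated by the disjoint open sets $P_c^+$, $P_c^-$, $W(c,M)$.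

\emph{Compactness.} Let $\mathcal U$ be an open cover of $K$. For $c\in\Delta$, three members of $\mathcal U$ cover $\pi^{-1}(c)$. Their union contains $W(c,U)\cup(P_c^+\setminus F)\cup(P_c^-\setminus F')$ for some $U,F,F'$, and this set contains $\pi^{-1}(U_c)$ for the open neighborhood $U_c=U\setminus(F\cup F')$ of $c$. Finitely many sets $U_c$ cover $\Delta$; let $O$ be their union. Then finitely many members of $\mathcal U$ cover $\pi^{-1}(O)$, and $M\setminus O$ is a compact subset of the discrete set $N$, hence finite.
\end{proof}

Now let
\[
H=\bigl\{h\in C(K):\ h(c,0)=\tfrac12\bigl(h(c,+)+h(c,-)\bigr)\ \text{ for all } c\in\Delta\bigr\},\qquad E=N\cup(\Delta\times\{+,-\}),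
\]
and $X=X_H$. The point $(c,0)$ is needed to make $K$ compact and must not be extreme. Declaring it the midpoint of two points of its own fiber has the advantage that $u\circ\pi\in H$ for every $u\in C(M)$.

\begin{proposition}\label{prop:ext}
For every splitting system, $H$ contains the constants and separates the points of $K$, and $\operatorname{ext}X=\iota(E)$. The space $E$ is separable and locally compact, and $\Delta\times\{+,-\}$ is a closed discrete subset of $E$ of cardinality $\mathfrak c$.
\end{proposition}

\begin{proof}
For $c\in\Delta$ let $h_c=1_{P_c^+}-1_{P_c^-}$. It is continuous by Lemma~\ref{lem:K}, takes the values $1,-1,0$ at $(c,+),(c,-),(c,0)$, and vanishes at all $(c',i)$ with $c'\ne c$; so $h_c\in H$. The functions $u\circ\pi$ separate points in different fibers, and $h_c$ separates the points of $\pi^{-1}(c)$.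

By Lemma~\ref{lem:state}(a),(b), $\operatorname{ext}X\subset\iota(K)$ and no point $\iota(c,0)$ is extreme. It remains to see that every point of $E$ is a peak point. For $n\in N$ take $1_{\{n\}}$, which has the form $u\circ\pi$. For $(c,\pm)$ take $h=\pm h_c-d(\pi(\cdot),c)\in H$. Its value at $(c,\pm)$ is $1$, its values at the other two points of $\pi^{-1}(c)$ are $0$ and $-1$, and at any $x$ outside $\pi^{-1}(c)$ we have $h(x)\le1-d(\pi(x),c)<1$.

The countable set $N$ is dense in $E$ because every $P_c^\pm\setminus F$ meets $N$. The sets $P_c^\pm\subset E$ are open and compact, so $E$ is locally compact. The set $\Delta\times\{+,-\}$ is closed in $E$ since $N$ is open, and it is discrete since $P_c^\pm$ meets it only in $(c,\pm)$.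
\end{proof}

So every splitting system gives part (b) of Theorem~\ref{thm:counter}. Part (a) depends on the system.

\section{Which functions extend}\label{sec:extend}

Say that a function defined on $E$ or on $K$ \emph{jumps} at $c\in\Delta$ if its values at $(c,+)$ and $(c,-)$ differ. There is an obstruction to (EP) that was invisible in Example~\ref{ex:one}.

\begin{lemma}\label{lem:jumps}
A Baire-one function on $K$ jumps at only countably many points. Hence, if $X$ satisfies \textup{(EP)}, every $f\in C_b(E)$ jumps at only countably many points.
\end{lemma}

\begin{proof}
Let $h\in C(K)$ and $\varepsilon>0$, and suppose that $S=\{c:|h(c,+)-h(c,-)|\ge\varepsilon\}$ is infinite. Let $c^*\in\Delta$ be an accumulation point of $S$, and choose $U\ni c^*$ with $|h-h(c^*,0)|<\varepsilon/2$ on $W(c^*,U)$. There is $c\in S\cap U$ with $c\ne c^*$, and both points $(c,\pm)$ lie in $W(c^*,U)$, so $|h(c,+)-h(c,-)|<\varepsilon$, a contradiction. Thus $h$ has countably many jumps. If $h_k\to g$ pointwise and $g$ jumps at $c$, then some $h_k$ jumps at $c$. For the last statement, if $F$ is a Baire-one extension of $f$ to $X$, then $F\circ\iota$ is a Baire-one function on $K$ with the same jumps as $f$.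
\end{proof}

\begin{example}\label{ex:parity}
The most natural splitting system fails. Let $A_c^+=\{c|n:n\text{ even}\}$ and $A_c^-=\{c|n:n\text{ odd}\}$. The function $f(s)=(-1)^{|s|}$ for $s\in N$, $f(c,\pm)=\pm1$, is constant on each open set $P_c^\pm$, hence continuous on $E$, and it jumps at every $c\in\Delta$. So (EP) fails for this system.
\end{example}

We therefore have to keep the jumps countable. We also have to approximate the average part, which is now a function on $M$ that may have many discontinuities. One quantity controls both, and it depends only on the values of $f$ on $N$. For a bounded $f:N\to\mathbb R$, $c\in\Delta$ and $n\in\omega$, let $I_n(f,c)$ be the closed convex hull of $f([c|n]\cap N)$. These are decreasing compact intervals. Put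
\[
\operatorname{osc}(f,c)=\lim_{n}\operatorname{diam}I_n(f,c),\qquad D(f)=\{c\in\Delta:\ \operatorname{osc}(f,c)>0\}.
\]

\begin{proposition}\label{prop:extend}
Fix any splitting system, and let $f\in C_b(E)$ be such that $D=D(f|_N)$ is countable. Then there are $h_k\in H$ with $|h_k|\le2\|f\|$ that converge pointwise on $K$ to a function $g$ with $g|_E=f$.
\end{proposition}

\begin{proof}
As in Example~\ref{ex:one}, we separate averages from jumps. Define $G:M\to\mathbb R$ and $r:K\to\mathbb R$ by
\[
G(n)=f(n),\qquad G(c)=\tfrac12\bigl(f(c,+)+f(c,-)\bigr),\qquad r(c,\pm)=\pm\tfrac12\bigl(f(c,+)-f(c,-)\bigr),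
\]
and $r=0$ on $N\cup(\Delta\times\{0\})$. Then $g=G\circ\pi+r$ agrees with $f$ on $E$, and $|G|,|r|\le\|f\|$. List the points of $D$ without repetition as $d_1,d_2,\dots$; if $D$ is finite or empty, only the indices that occur are used below.

\emph{Step 1: at points of $\Delta\setminus D$, $G$ is continuous and $f$ does not jump.} Let $c\in\Delta$, $n\in\omega$ and $I_n=I_n(f|_N,c)$. For $c'\in[c|n]\cap\Delta$, all but finitely many points of $A_{c'}^\pm$ lie in $[c|n]$, and $f(c',\pm)$ is the limit of $f$ along $A_{c'}^\pm$ by continuity. So $f(c',+)$, $f(c',-)$ and their average $G(c')$ lie in $I_n$, and therefore $G([c|n])\subset I_n$. If $c\notin D$, then $\operatorname{diam}I_n\to0$. It follows that $G$ is continuous at $c$, and that $f(c,+)=f(c,-)$, both being the only point of $\bigcap_nI_n$. In particular $r$ vanishes off $D\times\{+,-\}$.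

\emph{Step 2: the average part.} For each $k$, the space $M$ is partitioned into the finitely many clopen sets $\{s\}$ with $|s|<k$ and $[s]$ with $|s|=k$. We approximate $G$ by a function that is constant on each piece. At a point of continuity any sample value from the piece will do; the points of $D$ are given priority in the order of the list. For $s\in N$ let $x_s=d_j$ with $j$ least such that $d_j\in[s]$, if $D\cap[s]\ne\emptyset$, and let $x_s=s$ otherwise. In both cases $x_s\in[s]$. Define $G_k(s)=G(s)$ for $|s|<k$, and $G_k=G(x_s)$ on $[s]$ for $|s|=k$. Then $G_k\in C(M)$, so $G_k\circ\pi\in H$, and $|G_k|\le\|f\|$. We check that $G_k\to G$ pointwise. If $s\in N$, then $G_k(s)=G(s)$ for $k>|s|$. If $c=d_j$, then for large $k$ the set $[c|k]$ contains none of $d_1,\dots,d_{j-1}$, so $x_{c|k}=d_j$ and $G_k(c)=G(c)$. If $c\in\Delta\setminus D$, then $x_{c|k}\in[c|k]$ tends to $c$, and $G_k(c)=G(x_{c|k})\to G(c)$ by Step~1.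

\emph{Step 3: the jump part.} Let $N=\{n_1,n_2,\dots\}$ and $a_j=r(d_j,+)$. Any two of the sets $A_{d_j}^i$ have finite intersection. So for each $k$ there is a finite set $F_k\subset N$ that contains $n_1,\dots,n_k$ and makes the sets $P_{d_j}^i\setminus F_k$ $(j\le k,\ i=\pm)$ pairwise disjoint. Put
\[
r_k=\sum_{j\le k}a_j\Bigl(1_{P_{d_j}^+\setminus F_k}-1_{P_{d_j}^-\setminus F_k}\Bigr).
\]
These sets are clopen and disjoint, so $r_k\in C(K)$ and $|r_k|\le\|f\|$. On $K\setminus N$, the function $r_k$ takes the values $\pm a_j$ at $(d_j,\pm)$ for $j\le k$ and vanishes elsewhere. Hence $r_k(c,0)=0=\frac12(r_k(c,+)+r_k(c,-))$ for all $c$, that is, $r_k\in H$; and $r_k\to r$ on $K\setminus N$, because $r$ vanishes off $D\times\{+,-\}$. Finally $r_k(n_l)=0=r(n_l)$ for $k\ge l$.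

The functions $h_k=G_k\circ\pi+r_k$ have the required properties.
\end{proof}

Countability of $D$ entered twice: it let us give each discontinuity of $G$ its turn in Step~2, and each jump its turn in Step~3.

\section{The diagonal choice of the splitting system}\label{sec:diag}

It remains to find a splitting system for which the hypothesis of Proposition~\ref{prop:extend} holds for every $f\in C_b(E)$. The space $C_b(E)$ depends on the system, but the restrictions of its members to $N$ belong to a set that can be listed in advance: the $\mathfrak c$ many bounded functions on $N$. A function $f$ on $N$ that fails to converge along a single set $A_c^+$ is not the restriction of a continuous function on $E$. So it suffices to spend one point $c\in D(f)$ on each $f$ with $D(f)$ uncountable, and the following lemma shows that we never run out of points.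

\begin{lemma}\label{lem:Dsize}
For bounded $f:N\to\mathbb R$, the set $D(f)$ is countable or has cardinality $\mathfrak c$.
\end{lemma}

\begin{proof}
If $\operatorname{osc}(f,c)<\varepsilon$, then $\operatorname{diam}I_n(f,c)<\varepsilon$ for some $n$, and $I_n(f,c')=I_n(f,c)$ for all $c'\in[c|n]\cap\Delta$, so $\operatorname{osc}(f,c')<\varepsilon$ for these $c'$. Hence the sets $\{c:\operatorname{osc}(f,c)\ge1/m\}$ are closed in $\Delta$, and $D(f)$ is their union. If $D(f)$ is uncountable, then one of these closed sets is uncountable, so it contains a nonempty perfect set and has cardinality $\mathfrak c$.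
\end{proof}

\begin{proposition}\label{prop:diag}
There is a splitting system such that $D(f|_N)$ is countable for every $f\in C_b(E)$.
\end{proposition}

\begin{proof}
There are at most $\mathfrak c$ bounded functions $f:N\to\mathbb R$ with $D(f)$ uncountable, and there is at least one, namely $s\mapsto(-1)^{|s|}$. List them, with repetitions if necessary, as $\{f_\alpha:\alpha<\mathfrak c\}$. By recursion choose $c_\alpha\in D(f_\alpha)\setminus\{c_\beta:\beta<\alpha\}$; this is possible since $|D(f_\alpha)|=\mathfrak c$ by Lemma~\ref{lem:Dsize} and fewer than $\mathfrak c$ points are excluded. The points $c_\alpha$ are pairwise distinct.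

Let $c=c_\alpha$ and $\varepsilon=\operatorname{osc}(f_\alpha,c)>0$. Every set $[c|n]\cap N$ contains points $s,t$ with $|f_\alpha(s)-f_\alpha(t)|>\varepsilon/2$. Choose such pairs $s_m,t_m\in[c|n_m]\cap N$ recursively, with $n_m$ larger than $m$ and than the lengths of all earlier points. Then all terms $s_m,t_m$ are pairwise distinct, and both sequences converge to $c$. Since $f_\alpha$ is bounded, we may pass to a subsequence of the pairs and assume that $f_\alpha(s_m)\to a$ and $f_\alpha(t_m)\to b$, where $|a-b|\ge\varepsilon/2$. Put
\[
A_c^+=\{s_{2m},t_{2m}:m\in\omega\},\qquad A_c^-=\{s_{2m+1}:m\in\omega\}.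
\]
These sets are disjoint, infinite and converge to $c$, and $f_\alpha$ does not converge along $A_c^+$. For $c\notin\{c_\alpha:\alpha<\mathfrak c\}$ take, say, the sets of Example~\ref{ex:parity}.

Let $f\in C_b(E)$ for this system. If $D(f|_N)$ were uncountable, then $f|_N=f_\alpha$ for some $\alpha$. But continuity of $f$ at $(c_\alpha,+)$ means that $f$ converges along $A_{c_\alpha}^+$ to $f(c_\alpha,+)$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Take the splitting system of Proposition~\ref{prop:diag}, and let $K$, $H$, $E$ and $X=X_H$ be as in Section~\ref{sec:K}. By Lemma~\ref{lem:state} and Proposition~\ref{prop:ext}, $X$ is a compact convex subset of a locally convex space and $\iota$ maps $E$ homeomorphically onto $\operatorname{ext}X$. So $\operatorname{ext}X$ is separable and locally compact and has a closed discrete subset of cardinality $\mathfrak c$. A closed subspace of a Lindel\"of space is Lindel\"of and an uncountable discrete space is not, which proves (b).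

Let $f\in C_b(\operatorname{ext}X)$, regarded as a function on $E$. By Propositions~\ref{prop:diag} and~\ref{prop:extend}, there is a uniformly bounded sequence $h_k\in H$ converging pointwise on $K$ to a function $g$ with $g|_E=f$. By Lemma~\ref{lem:state}(c), the continuous affine functions $\varphi\mapsto\varphi(h_k)$ are uniformly bounded and converge pointwise on $X$ to an affine function $F$, which is Baire-one and satisfies $F(\iota(e))=f(e)$ for $e\in E$. This proves (a). Thus $X$ satisfies (EP), and it is a Choquet simplex by Theorem~\ref{thm:positive}(i).
\end{proof}

\begin{thebibliography}{9}

\bibitem{Alfsen} Alfsen, \emph{Compact Convex Sets and Boundary Integrals}.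

\bibitem{GJ} Gillman and Jerison, \emph{Rings of Continuous Functions}.

\bibitem{Phelps} Phelps, \emph{Lectures on Choquet's Theorem}.

\bibitem{Remark} \emph{Remark on the Abstract Dirichlet Problem for Baire-One Functions},\\
\texttt{http://www.impan.pl/shop/publication/transaction/download/product/85564}.

\end{thebibliography}
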